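# Bounded $W^{1,3}$ coefficients of Maxwell's equations from the admittance map

## 1. A ball filled with a homogeneous medium

Fix a frequency $\omega>0$. The time-harmonic Maxwell equations are
$$\nabla\times E=i\omega\mu H,\qquad \nabla\times H=-i\omega\varepsilon E. \tag{1}$$
We start with the unit ball of $\mathbb R^3$ and with complex constants $\varepsilon,\mu$ of positive real part. An observer may prescribe the tangential part of $E$ on the sphere and read off the tangential part of $H$. What does the observer see?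

Choose $k$ with $k^2=\omega^2\varepsilon\mu$ and put $g(r)=\sin(kr)/r$. This is a smooth function of $x$ (a power series in $r^2$), and $-\Delta g=k^2g$ because $(rg)''=-k^2rg$. Let $e\in\mathbb R^3$ be a nonzero constant vector and set
$$E=\nabla g\times e=\mathrm{curl}(ge),\qquad H=\frac1{i\omega\mu}\,\mathrm{curl}\,E=\frac1{i\omega\mu}\bigl(\nabla(e\cdot\nabla g)+k^2ge\bigr).$$
The last equality uses $\mathrm{curl}\,\mathrm{curl}=\nabla\mathrm{div}-\Delta$. Then $\mathrm{curl}\,H=\frac{k^2}{i\omega\mu}E=-i\omega\varepsilon E$, so (1) holds. On the sphere $\nu=x$ and $E=g'(1)\,x\times e$. Moreover $\nabla(e\cdot\nabla g)=\nabla\bigl(\tfrac{g'(r)}r\,e\cdot x\bigr)$ is a multiple of $x$ plus $\frac{g'}re$. Hence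
$$\nu\times E=g'(1)\,x\times(x\times e),\qquad \nu\times H=\frac{k^2g(1)+g'(1)}{i\omega\mu}\,x\times e .$$
Exchanging the roles of the fields, $H=\nabla g\times e$ and $E=-\frac1{i\omega\varepsilon}\mathrm{curl}\,H$ also solve (1), with
$$\nu\times E=-\frac{k^2g(1)+g'(1)}{i\omega\varepsilon}\,x\times e,\qquad \nu\times H=g'(1)\,x\times(x\times e).$$
If $g'(1)$ and $k^2g(1)+g'(1)$ are nonzero, the observer finds two numbers: $x\times(x\times e)\mapsto\ell_1\,x\times e$ and $x\times e\mapsto\ell_2\,x\times(x\times e)$, where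
$$\ell_1=\frac{k^2g(1)+g'(1)}{i\omega\mu\,g'(1)},\qquad \ell_2=-\frac{i\omega\varepsilon\,g'(1)}{k^2g(1)+g'(1)},\qquad \ell_1\ell_2=-\frac{\varepsilon}{\mu}. \tag{2}$$
Two measurements give the ratio $\varepsilon/\mu$ at once, and $\ell_1$ then gives a transcendental equation for $k$. If $g'(1)=k\cos k-\sin k=0$, the first field is a nonzero solution with $\nu\times E=0$: the prescribed data no longer determine the field. Such frequencies are called resonant.

Now let $\varepsilon$ and $\mu$ vary from point to point, and let them be rough. Do all boundary measurements together still determine both functions inside?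

## 2. The admittance map and three uniqueness theorems

**Conventions.** For vectors, $x\cdot y$ is bilinear (no conjugation), and $\hat u(\xi)=\int e^{-ix\cdot\xi}u(x)\,dx$. The letter $C$ denotes constants that may change from line to line.

**Function spaces.** $H(\mathrm{curl},\Omega)=\{u\in L^2(\Omega)^3:\nabla\times u\in L^2(\Omega)^3\}$, and $H_0(\mathrm{curl},\Omega)$ is the closure of $C_c^\infty(\Omega)^3$ in it. For instance, $\nabla p\in H_0(\mathrm{curl},\Omega)$ for every $p\in H_0^1(\Omega)$. Two facts follow by density: the extension of $u\in H_0(\mathrm{curl},\Omega)$ by zero lies in $H(\mathrm{curl},\mathbb R^3)$ and its curl is the zero extension of $\mathrm{curl}\,u$; and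
$$\int_\Omega(\mathrm{curl}\,u\cdot v-u\cdot\mathrm{curl}\,v)=0\qquad(u\in H_0(\mathrm{curl},\Omega),\ v\in H(\mathrm{curl},\Omega)).\tag{3}$$
If $\Omega$ is bounded with $C^\infty$ boundary and outward unit normal $\nu$, the tangential trace $u\mapsto\nu\times u|_{\partial\Omega}$ is bounded from $H(\mathrm{curl},\Omega)$ onto
$$H^{-1/2}(\mathrm{Div};\partial\Omega)=\{f\in H^{-1/2}(\partial\Omega)^3:\nu\cdot f=0,\ \mathrm{Div}f\in H^{-1/2}(\partial\Omega)\},$$
and its kernel is $H_0(\mathrm{curl},\Omega)$. The smooth tangential fields $x\times e$ and $x\times(x\times e)$ of Section 1 are elements of this space.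

**Non-resonance and the admittance map.** Let $\varepsilon,\mu\in L^\infty(\Omega;\mathbb C)$. The frequency $\omega$ is *non-resonant* for $(\varepsilon,\mu)$ if for each $f\in H^{-1/2}(\mathrm{Div};\partial\Omega)$ there is a unique $(E,H)\in H(\mathrm{curl},\Omega)^2$ solving (1) with $\nu\times E|_{\partial\Omega}=f$. The *admittance map* is then
$$\Lambda_{\varepsilon,\mu}:\ \nu\times E|_{\partial\Omega}\mapsto\nu\times H|_{\partial\Omega}.$$
Formula (2) displays two of its entries for the ball.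

A *solution in medium $j$* is a pair $(E,H)\in H(\mathrm{curl},\Omega)^2$ with $\nabla\times E=i\omega\mu_jH$, $\nabla\times H=-i\omega\varepsilon_jE$. Let $\mathcal C_j=\{(\nu\times E,\nu\times H)|_{\partial\Omega}\}$ over all solutions in medium $j$. In the non-resonant case $\mathcal C_j$ is the graph of $\Lambda_{\varepsilon_j,\mu_j}$.

**Which coefficients.** It is known that $\Lambda_{\varepsilon,\mu}$ determines $\varepsilon,\mu\in C^\infty(\overline\Omega;\mathbb C)$ with positive real parts when $\omega$ is non-resonant. The question here asks the same for $W^{1,3}$. The function $\log\log(1/|x|)$ on $|x|<e^{-2}$ is unbounded, and it lies in $W^{1,3}$ because $|\nabla|=1/(|x|\log(1/|x|))$ and $\int_0^{e^{-2}}\frac{dr}{r\log^3(1/r)}=\int_2^\infty\frac{dt}{t^3}<\infty$. So $W^{1,3}\not\subset L^\infty$, and we add boundedness in order that the definitions apply; this admissible class is an interpretation of the question. The coefficient $2+\sin\log\log(1/|x|)$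 is admissible near $0$ and has no limit at $0$: we are below continuity.

**Theorem A.** *Let $\Omega\subset\mathbb R^3$ be a bounded $C^\infty$ domain, let $\varepsilon_j,\mu_j\in W^{1,3}(\Omega)\cap L^\infty(\Omega)$ be complex valued with $\mathrm{Re}\,\varepsilon_j,\mathrm{Re}\,\mu_j\ge c>0$ a.e., and let $\omega$ be non-resonant for $j=1,2$. If $\Lambda_{\varepsilon_1,\mu_1}=\Lambda_{\varepsilon_2,\mu_2}$, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$ a.e.*

**Theorem B (interior version, any bounded open $\Omega$).** *Let $\alpha_j,\beta_j\in W^{1,3}(\mathbb R^3;\mathbb C)\cap L^\infty$ have compact support, $\alpha_1=\alpha_2$, $\beta_1=\beta_2$ a.e. in $\mathbb R^3\setminus\Omega$, and $\varepsilon_j=e^{\alpha_j}$, $\mu_j=e^{\beta_j}$. Suppose that for every solution $(E_2,H_2)$ in medium 2 in $\Omega$ there is a solution $(E_1,H_1)$ in medium 1 with $E_1-E_2,\ H_1-H_2\in H_0(\mathrm{curl},\Omega)$. Then $\alpha_1=\alpha_2$ and $\beta_1=\beta_2$.*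

**Theorem C (no non-resonance).** *Let $\Omega$ be a bounded $C^\infty$ domain, $\varepsilon_j,\mu_j\in W^{1,3}\cap L^\infty(\Omega;\mathbb C)$, with $\mathrm{Re}(e^{i\vartheta}\varepsilon_j)\ge c$, $\mathrm{Re}(e^{i\vartheta'}\mu_j)\ge c$ for some real constants $\vartheta,\vartheta'$ and $c>0$ $(j=1,2)$. If $\mathcal C_2\subset\mathcal C_1$, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$.*

Theorem A says that the answer to the question is yes. Sections 3–10 prove Theorems A and B; Section 11 is needed only for Theorem C. We use the Sobolev, Hardy–Littlewood–Sobolev, Calderón–Zygmund, Riesz–Thorin, Rellich, extension and trace theorems, the closed graph theorem, and the Stein–Tomas theorem in the plane at its endpoint: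
$$\Bigl\|\int_{S^1}e^{ix\cdot\theta}h(\theta)\,d\theta\Bigr\|_{L^6(\mathbb R^2)}\le C\|h\|_{L^2(S^1)}.\tag{4}$$

## 3. Small perturbations of the vacuum

**Lemma 1.** *Let $\Omega$ be a bounded $C^\infty$ domain, $\varepsilon_j,\mu_j\in L^\infty(\Omega)$, and $\mathcal C_2\subset\mathcal C_1$. For any solutions $(E_j,H_j)$ in medium $j$,*
$$\int_\Omega(\varepsilon_1-\varepsilon_2)E_1\cdot E_2=\int_\Omega(\mu_1-\mu_2)H_1\cdot H_2.\tag{5}$$

*Proof.* Let $\mathbf b(E,H)=\int_\Omega(\mathrm{curl}E\cdot H-E\cdot\mathrm{curl}H)$. By (3) it vanishes if $E$ or $H$ is in $H_0(\mathrm{curl},\Omega)$. Let $(\tilde E_1,\tilde H_1)$ be a solution in medium 1 with the Cauchy data of $(E_2,H_2)$. Then $H_2-\tilde H_1$ and $E_2-\tilde E_1$ are in $H_0(\mathrm{curl},\Omega)$, so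
$$\mathbf b(E_1,H_2)=\mathbf b(E_1,\tilde H_1)=i\omega\int(\mu_1H_1\cdot\tilde H_1+\varepsilon_1E_1\cdot\tilde E_1)=\mathbf b(\tilde E_1,H_1)=\mathbf b(E_2,H_1);$$
the middle expression is symmetric in the two solutions of medium 1. Directly from the equations,
$$\mathbf b(E_1,H_2)=i\omega\int(\mu_1H_1\cdot H_2+\varepsilon_2E_1\cdot E_2),\qquad \mathbf b(E_2,H_1)=i\omega\int(\mu_2H_1\cdot H_2+\varepsilon_1E_1\cdot E_2).$$
Equate them. $\square$

Consider the model problem to first order at $\varepsilon=\mu=1$: suppose $\delta\varepsilon,\delta\mu\in L^\infty(\Omega)$ satisfy $\int\delta\varepsilon\,E_1\cdot E_2=\int\delta\mu\,H_1\cdot H_2$ for all solutions $(E_1,H_1),(E_2,H_2)$ of (1) with $\varepsilon=\mu=1$. Must both vanish?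

Use complex exponentials. Let $\eta_1,\eta_2,\eta_3$ be a right-handed orthonormal frame, $r>0$, $k=r\eta_3$, $\tau$ large, and
$$s=\sqrt{\tau^2+\tfrac{r^2}4-\omega^2},\qquad \zeta_2=s\eta_1+i\bigl(\tau\eta_2-\tfrac r2\eta_3\bigr),\qquad \zeta_1=-s\eta_1-i\bigl(\tau\eta_2+\tfrac r2\eta_3\bigr).\tag{6}$$
Then $\zeta_j\cdot\zeta_j=s^2-\tau^2-\frac{r^2}4=-\omega^2$ and $\zeta_1+\zeta_2=-ik$. Squaring the last relation, $-r^2=-2\omega^2+2\zeta_1\cdot\zeta_2$, so $\zeta_1\cdot\zeta_2=\omega^2-\frac{r^2}2$. Also $\zeta_2\cdot\eta_1=s=-\zeta_1\cdot\eta_1$.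

If $\zeta\cdot\zeta=-\omega^2$ and $\zeta\cdot A=0$, then $E=Ae^{\zeta\cdot x}$, $H=\frac1{i\omega}\zeta\times A\,e^{\zeta\cdot x}$ solve the vacuum equations, because $\zeta\times(\zeta\times A)=\omega^2A$. Take $A_2=\zeta_2+\omega^2\eta_1/s$ and $A_1=\zeta_1-\omega^2\eta_1/s$; indeed $\zeta_j\cdot A_j=-\omega^2+\omega^2=0$. By direct computation
$$A_1\cdot A_2=\Bigl(\omega^2-\frac{r^2}2\Bigr)-\omega^2-\omega^2-\frac{\omega^4}{s^2}=-\omega^2-\frac{r^2}2-\frac{\omega^4}{s^2},\qquad \zeta_1\cdot A_2=\zeta_2\cdot A_1=-\frac{r^2}2 .$$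
So $E_1\cdot E_2\to(-\omega^2-\frac{r^2}2)e^{-ik\cdot x}$ as $\tau\to\infty$, and since $(\zeta_1\times A_1)\cdot(\zeta_2\times A_2)=(\zeta_1\cdot\zeta_2)(A_1\cdot A_2)-(\zeta_1\cdot A_2)(A_1\cdot\zeta_2)$,
$$H_1\cdot H_2\to-\frac1{\omega^2}\Bigl[\Bigl(\omega^2-\frac{r^2}2\Bigr)\Bigl(-\omega^2-\frac{r^2}2\Bigr)-\frac{r^4}4\Bigr]e^{-ik\cdot x}=\omega^2e^{-ik\cdot x}.$$
The hypothesis gives the first of the equations
$$\Bigl(\omega^2+\frac{r^2}2\Bigr)\widehat{\delta\varepsilon}(k)+\omega^2\widehat{\delta\mu}(k)=0,\qquad \omega^2\widehat{\delta\varepsilon}(k)+\Bigl(\omega^2+\frac{r^2}2\Bigr)\widehat{\delta\mu}(k)=0;\tag{7}$$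
the second comes from the solutions $(-H_j,E_j)$. The determinant is $(\omega^2+\frac{r^2}2)^2-\omega^4=r^2(\omega^2+\frac{r^2}4)>0$. So $\widehat{\delta\varepsilon}(k)=\widehat{\delta\mu}(k)=0$ for all $k\ne0$, and by continuity for $k=0$. The model problem has a positive answer.

The plan for the real problem is now visible. We need solutions of the form $e^{\zeta\cdot x}(A+\text{small})$ in rough media; these live in all of $\mathbb R^3$, so the coefficients have to be extended in the same way outside $\Omega$, which requires their boundary values first. In place of the $2\times2$ system (7) a nonlinear elliptic system will appear.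

## 4. Boundary values of the coefficients

**A flat model.** Put a homogeneous medium in $x_3>0$ and let $\varphi=e^{iNx_1-\lambda x_3}$, $\lambda=\sqrt{N^2-k^2}$ with $k^2=\omega^2\varepsilon\mu$. For $H=\varphi e_2$ we get $\mathrm{curl}H=(\lambda,0,iN)\varphi$ and $E=\frac i{\omega\varepsilon}(\lambda,0,iN)\varphi$. The boundary ratio is $H_2/E_1=-i\omega\varepsilon/\lambda$, and $N$ times it tends to $-i\omega\varepsilon$. For $E=\varphi e_2$ we get $H_1/E_2=\lambda/(i\omega\mu)$, which divided by $N$ tends to $1/(i\omega\mu)$. So rapidly oscillating data see $\varepsilon$ and $\mu$ at the boundary. In the first field $E\approx\frac1{\omega\varepsilon}\nabla\varphi$ has size $N$ and $H$ has size $1$: after normalization the electric field is almost a gradient and the magnetic field is negligible. In the second field the roles are exchanged. The proof builds such fields near a boundary point.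

Assume in this section the coefficient hypotheses of Theorem C and $\mathcal C_2\subset\mathcal C_1$ (under Theorem A, $\vartheta=\vartheta'=0$ and $\mathcal C_1=\mathcal C_2$). Taking the real part of $e^{i\vartheta}\int\varepsilon_jF\cdot\overline F$, and similarly for $\mu_j$,
$$\Bigl|\int_\Omega\varepsilon_jF\cdot\overline F\Bigr|\ge c\|F\|_{L^2}^2,\qquad\Bigl|\int_\Omega\mu_jF\cdot\overline F\Bigr|\ge c\|F\|_{L^2}^2 .\tag{8}$$

**Property (P)** (of one medium). For every sequence $E_N^0\rightharpoonup0$ weakly in $H(\mathrm{curl},\Omega)$ there are solutions $(E_N,H_N)\rightharpoonup0$ weakly in $H(\mathrm{curl},\Omega)^2$ and $s_N\to0$ strongly in $H(\mathrm{curl},\Omega)$ with $E_N-E_N^0-s_N\in H_0(\mathrm{curl},\Omega)$.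

**Step 1: (P) holds under Theorem A, with $s_N=0$.** This step supplies solutions with prescribed oscillating data. Let $(E_N,H_N)$ be the solution with $\nu\times E_N=\nu\times E_N^0$. The solution map $f\mapsto(E,H)$ is everywhere defined, and its graph is closed: if $f_n\to f$ and $(E_n,H_n)\to(E,H)$ in $H(\mathrm{curl})^2$, then $(E,H)$ is a solution with trace $f$. So it is bounded, hence weakly continuous. As $\nu\times E_N^0\rightharpoonup0$, also $(E_N,H_N)\rightharpoonup0$. For Theorem C, (P) is proved in Section 11.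

**Step 2: traces.** This step says how an exponentially concentrated weight extracts a boundary integral. Near $x_0\in\partial\Omega$ use coordinates $x=y-t\nu(y)$, $y\in\Gamma\subset\partial\Omega$, $t=d(x)=\mathrm{dist}(x,\partial\Omega)$. A function $g\in W^{1,1}(\Omega)$ has a representative that is absolutely continuous in $t$ for a.e. $y$, and its trace is the limit as $t\to0^+$ for a.e. $y$. Consequently traces commute with products of functions in $W^{1,3}\cap L^\infty$ and with smooth functions of them. Since $\|g(\cdot,t)-g(\cdot,t')\|_{L^1(\Gamma)}\le C\int_{t'}^t\|\partial_tg(\cdot,\varrho)\|_{L^1}d\varrho$, the map $t\mapsto g(\cdot,t)\in L^1(\Gamma)$ is continuous up to $t=0$. The Jacobian of the coordinates is continuous and equals $1$ at $t=0$, and $2Ne^{-2Nt}dt$ is an approximate identity at $t=0$. So for $g\in W^{1,1}(\Omega)$ supported near $x_0$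
$$2N\int_\Omega g\,e^{-2Nd}\,dx\to\int_\Gamma g\,dS .\tag{9}$$

**Step 3: a decomposition.** This step gives compactness: a field with zero tangential trace is an $H^1$ field plus a gradient.

**Lemma 2.** *There are bounded linear maps $u\mapsto\Phi\in H^1(\Omega)^3$, $u\mapsto p\in H^1_0(\Omega)$ on $H_0(\mathrm{curl},\Omega)$ with $u=\Phi+\nabla p$.*

*Proof.* The zero extension $\tilde u$ is in $H(\mathrm{curl},\mathbb R^3)$, and $(1-\Delta)\tilde u=\tilde u+\mathrm{curl}\,\mathrm{curl}\,\tilde u-\nabla\mathrm{div}\,\tilde u$. So $\tilde u=\Phi_0+\nabla\psi$ with $\Phi_0=(1-\Delta)^{-1}(\tilde u+\mathrm{curl}\,\mathrm{curl}\,\tilde u)\in H^1$, because $\mathrm{curl}\,\mathrm{curl}\,\tilde u\in H^{-1}$, and $\psi=-(1-\Delta)^{-1}\mathrm{div}\,\tilde u\in H^1$. Outside $\overline\Omega$ we have $\nabla\psi=-\Phi_0\in H^1$, so $\psi\in H^2(\mathbb R^3\setminus\overline\Omega)$. Let $\psi_e\in H^2(\mathbb R^3)$ be a bounded linear extension of $\psi|_{\mathbb R^3\setminus\overline\Omega}$.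 Put $\Phi=\Phi_0+\nabla\psi_e$ and $p=\psi-\psi_e$. Then $p\in H^1(\mathbb R^3)$ vanishes outside $\overline\Omega$, so $p\in H_0^1(\Omega)$. $\square$

**Step 4: concentrating fields.** This step writes down the curved version of the flat model. Choose a smooth real $\theta$ on a small $\Gamma$ with $|\nabla_\Gamma\theta|=1$ (geodesic distance to a nearby point of $\partial\Omega$ outside $\Gamma$), extended constant in $t$. Put $X=\nabla\theta$, $n=\nabla d$. Then $X\cdot n=0$, $|n|=1$, $|X|^2=1+O(d)$. Let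
$$\varphi_\pm=\pm i\theta-d,\qquad c_\pm=\mp i\,X\times n .$$
From $X\times(X\times n)=-|X|^2n$ and $n\times(X\times n)=X$ we get
$$\nabla\varphi_\pm\times c_\pm=(\pm iX-n)\times(\mp i\,X\times n)=\pm iX-|X|^2n=\nabla\varphi_\pm+O(d).$$
Let $\chi\in C_c^\infty$ be real, supported near $x_0$, let $\tilde\gamma\in C^\infty(\overline\Omega)$, and set
$$v_N^\pm=N^{-1/2}\chi e^{N\varphi_\pm},\qquad\Psi_N^\pm=N^{-1/2}\chi\tilde\gamma\,c_\pm e^{N\varphi_\pm},\qquad v_N^-=\overline{v_N^+}.$$

**Lemma 3.** *Let $\gamma\in W^{1,3}\cap L^\infty(\Omega)$. For either sign, $v_N$ and $\Psi_N$ are $O(N^{-1})$ in $L^2$; $\nabla v_N$ and $\Psi_N$ are bounded and weakly null in $H(\mathrm{curl},\Omega)$; $\|\nabla v_N\|_{L^2}$ is bounded independently of $\tilde\gamma$; and*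
$$\gamma\nabla v_N=\mathrm{curl}\Psi_N+e_N,\quad\lim_{N\to\infty}\|e_N\|_{L^2}=\delta:=\|\chi(\gamma-\tilde\gamma)\|_{L^2(\partial\Omega)},\quad\int_\Omega\gamma\nabla v_N^+\cdot\nabla v_N^-\to\int_{\partial\Omega}\gamma\chi^2dS.\tag{10}$$
*By the choice of $\tilde\gamma$, $\delta$ can be made arbitrarily small.*

*Proof.* Near $x_0$, $\|e^{-Nd}\|_{L^2}=O(N^{-1/2})$ and $\|d\,e^{-Nd}\|_{L^2}=O(N^{-3/2})$. This gives the $L^2$ bounds. Differentiating,
$$\nabla v_N=N^{1/2}\chi\nabla\varphi\,e^{N\varphi}+O_{L^2}(N^{-1}),\qquad\mathrm{curl}\Psi_N=N^{1/2}\chi\tilde\gamma\,\nabla\varphi\,e^{N\varphi}+O_{L^2}(N^{-1});$$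
in the second formula the leading term is $N^{1/2}\chi\tilde\gamma\,\nabla\varphi\times c\,e^{N\varphi}$, and replacing $\nabla\varphi\times c$ by $\nabla\varphi$ costs $N^{1/2}\|d\,e^{-Nd}\|_{L^2}=O(N^{-1})$. So $e_N=N^{1/2}\chi(\gamma-\tilde\gamma)\nabla\varphi\,e^{N\varphi}+O_{L^2}(N^{-1})$. Since $|\nabla\varphi_\pm|^2=\nabla\varphi_+\cdot\nabla\varphi_-=|X|^2+1=2+O(d)$, formula (9) gives both limits in (10). The sequence $\nabla v_N$ is bounded in $L^2$, tends to $0$ in the sense of distributions, and has zero curl; $\Psi_N\to0$ in $L^2$ with bounded curl. So both are weakly null. Finally, smooth functions are dense in $L^2(\partial\Omega)$ and extend smoothly to $\overline\Omega$. $\square$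

**Step 5: $\varepsilon_1=\varepsilon_2$ on $\partial\Omega$.** We build solutions whose electric field is $\nabla v_N$ up to $o(1)$ and whose magnetic field tends to $0$, and insert them in (5). Fix a medium and a sign, and apply (P) to $E_N^0=\nabla v_N$. The field $E_N'=E_N-\nabla v_N-s_N\in H_0(\mathrm{curl})$ is weakly null; write $E'_N=\Phi_N+\nabla p_N$ by Lemma 2. Then $\Phi_N\rightharpoonup0$ in $H^1$, so $\Phi_N\to0$ in $L^2$ by Rellich, and $p_N$ is bounded in $H^1_0$. Two facts remove the gradient: $\int\varepsilon E_N\cdot\nabla\bar p_N=0$, because $-i\omega\varepsilon E_N$ is a curl, and $\int\mathrm{curl}\Psi_N\cdot\nabla\bar p_N=0$. With $\gamma=\varepsilon$ in (10),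
$$\int\varepsilon E'_N\cdot\overline{E'_N}=\int\varepsilon E'_N\cdot\overline{\Phi_N}-\int\varepsilon(\nabla v_N+s_N)\cdot\nabla\bar p_N=o(1)-\int e_N\cdot\nabla\bar p_N .$$
By (8), $\limsup\|E'_N\|_{L^2}^2\le C\delta$, with $C$ independent of $\tilde\gamma$. But $E'_N$ does not depend on $\tilde\gamma$. Letting $\delta\to0$, $E_N'\to0$ in $L^2$. Next, $i\omega\mu H_N=\mathrm{curl}E_N=\mathrm{curl}E_N'+\mathrm{curl}s_N$, so by (3)
$$i\omega\int\mu H_N\cdot\overline{H_N}=\int E_N'\cdot\mathrm{curl}\overline{H_N}+o(1)\to0,$$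
because $\mathrm{curl}H_N$ is bounded. By (8), $H_N\to0$ in $L^2$. Use the sign $+$ in medium 1 and $-$ in medium 2. By (5) and (10), $\int_{\partial\Omega}(\varepsilon_1-\varepsilon_2)\chi^2dS=0$ for all real $\chi\in C_c^\infty$ supported near $x_0$; by polarization also with $\chi\chi'$ in place of $\chi^2$. Hence $\varepsilon_1=\varepsilon_2$ a.e. on $\partial\Omega$.

**Step 6: $\mu_1=\mu_2$ on $\partial\Omega$.** We exchange the roles: now $E_N\to0$ and $H_N$ is close to $\nabla v_N$. Take $\gamma=\mu$ (and $\tilde\gamma=\tilde\mu_j$ for medium $j$), and apply (P) to $E_N^0=i\omega\Psi_N$. Put $E''_N=E_N-i\omega\Psi_N-s_N=\Phi_N+\nabla p_N\in H_0(\mathrm{curl})$. As in Step 5,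
$$\int\varepsilon E''_N\cdot\overline{E''_N}=\int\varepsilon E''_N\cdot\overline{\Phi_N}-\int\varepsilon(i\omega\Psi_N+s_N)\cdot\nabla\bar p_N\to0,$$
since $\Psi_N\to0$ in $L^2$. So $E''_N\to0$ and $E_N\to0$ in $L^2$. Let $H'_N=H_N-\nabla v_N$, a bounded sequence in $L^2$. Then
$$\mathrm{curl}E''_N=i\omega\mu H_N-i\omega\,\mathrm{curl}\Psi_N-\mathrm{curl}s_N=i\omega\mu H'_N+i\omega e_N-\mathrm{curl}s_N,$$
and $\mathrm{curl}H'_N=-i\omega\varepsilon E_N$ is bounded. Pair with $\overline{H'_N}$: since $\int\mathrm{curl}E''_N\cdot\overline{H'_N}=\int E''_N\cdot\mathrm{curl}\overline{H'_N}\to0$, we get $|\int\mu H'_N\cdot\overline{H'_N}|\le o(1)+\|e_N\|\|H'_N\|$, and by (8) $\limsup\|H'_N\|\le C\delta_j$ in medium $j$. With sign $+$ for medium 1 and $-$ for medium 2, the left side of (5) tends to $0$, and (10) yields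
$$\Bigl|\int_{\partial\Omega}(\mu_1-\mu_2)\chi^2dS\Bigr|\le C(\delta_1+\delta_2+\delta_1\delta_2),$$
with $C$ independent of $\tilde\mu_j$. Let $\delta_j\to0$ and conclude as in Step 5 that $\mu_1=\mu_2$ a.e. on $\partial\Omega$.

**Step 7: reduction to Theorem B.** We extend the logarithms of the coefficients identically. Put
$$\alpha_j=\log(e^{i\vartheta}\varepsilon_j)-i\vartheta,\qquad\beta_j=\log(e^{i\vartheta'}\mu_j)-i\vartheta'$$
with the principal logarithm, which is smooth near the compact convex set $\{\mathrm{Re}\,z\ge c,|z|\le M\}$ containing the relevant values. So $\alpha_j,\beta_j\in W^{1,3}\cap L^\infty(\Omega)$, $e^{\alpha_j}=\varepsilon_j$, $e^{\beta_j}=\mu_j$, and by Step 2 the traces agree for $j=1,2$. Extend $\alpha_1,\beta_1$ by reflection and cutoff to compactly supported elements of $W^{1,3}\cap L^\infty(\mathbb R^3)$, and put $\alpha_2=\alpha_1$, $\beta_2=\beta_1$ outside $\Omega$. Since $\alpha_2-\alpha_1$ and $\beta_2-\beta_1$ have zero trace,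 they lie in $W_0^{1,3}(\Omega)$, their zero extensions are in $W^{1,3}(\mathbb R^3)$, and so $\alpha_2,\beta_2\in W^{1,3}(\mathbb R^3)\cap L^\infty$. The solution hypothesis of Theorem B is $\mathcal C_2\subset\mathcal C_1$, because the kernel of the tangential trace is $H_0(\mathrm{curl},\Omega)$. Hence *Theorem A follows from Theorem B, and Theorem C follows from Theorem B together with (P)*.

## 5. Maxwell's equations as a first-order quaternionic system

From here to the end of Section 10 we work in $\mathbb R^3$ with $\alpha,\beta$ as in Theorem B. The aim of this section is to embed (1) in a first-order system whose square is $-\Delta-\omega^2$ plus a potential. The potential contains derivatives of $\nabla\alpha\in L^3$, so we first say what such a potential is.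

**Definition (the class $\mathcal A$).** $\mathcal A$ is the set of finite sums of $\partial_jf$ with $f\in L^3$ and of $h\in L^{3/2}$, all $f,h$ compactly supported. For $u,v\in H^1_{loc}$ put
$$\langle\partial_jf,uv\rangle=-\int f\,\partial_j(uv),\qquad\langle h,uv\rangle=\int huv .$$

By Sobolev, $uv\in L^3_{loc}$ and $\partial_j(uv)\in L^{3/2}_{loc}$ ($L^2\cdot L^6$), so the pairing is continuous on $H^1_{loc}\times H^1_{loc}$. For smooth $u,v$ it is the distributional pairing of $q$ with $uv$; by density it does not depend on how $q\in\mathcal A$ is represented. For $u\in H^1_{loc}$ the product $qu$ is the functional $v\mapsto\langle q,uv\rangle$, an element of $H^{-1}$ with compact support. It satisfies $u\,\partial_jf=\partial_j(uf)-f\,\partial_ju$ in $\mathcal D'$, and smooth factors may be moved between $u$ and $v$.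

*Example.* Let $\alpha=(1-|x|)_+$ and $a=\frac12\nabla\alpha=-\frac12\frac x{|x|}1_{\{|x|<1\}}$. Then $\mathrm{div}\,a=-\frac1{|x|}1_{\{|x|<1\}}+\frac12\,dS_{S^2}$, which is in $\mathcal A$ but is not a function; $\langle\mathrm{div}\,a,uv\rangle=-\int_{|x|<1}\frac{uv}{|x|}dx+\frac12\int_{S^2}uv\,dS$.

**Biquaternions.** On $\mathbb H_{\mathbb C}=\mathbb C\oplus\mathbb C^3$ put
$$(x_0+\vec x)(y_0+\vec y)=x_0y_0-\vec x\cdot\vec y+x_0\vec y+y_0\vec x+\vec x\times\vec y .$$
This product is associative. $\mathrm{Sc}$ denotes the scalar part, and $x\cdot y=x_0y_0+\vec x\cdot\vec y$. For instance $e_1e_2=e_3$, $e_1e_1=-1$, and $(e_1+ie_2)(e_1+ie_2)=-1+1+i(e_3-e_3)=0$, so there are zero divisors. For vectors, $cc=-c\cdot c$; for a vector $c$ one checks from the definition that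
$$(cx)\cdot y=-x\cdot(cy),\qquad(xc)\cdot y=-x\cdot(yc).$$
Let $D=\sum_je_j\partial_j$ act by left multiplication. Then $D(x_0+\vec x)=\nabla x_0-\mathrm{div}\,\vec x+\mathrm{curl}\,\vec x$ and $D^2=-\Delta$. Let $M^cx=xc$ be right multiplication.

Put $a=\frac12\nabla\alpha$, $b=\frac12\nabla\beta$ (in $L^3$ with compact support), $\kappa=\omega e^{(\alpha+\beta)/2}$, so $\nabla\kappa=\kappa(a+b)$. On pairs $Y=(x,y)$ of $\mathbb H_{\mathbb C}$-valued functions define
$$\mathcal T=\begin{pmatrix}D+M^a&-i\kappa\\i\kappa&D+M^b\end{pmatrix},\qquad\mathcal T'=\begin{pmatrix}D-M^a&i\kappa\\-i\kappa&D-M^b\end{pmatrix}.\tag{11}$$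
Both map $H^1_{loc}\to L^2_{loc}$ ($L^3\cdot L^6\subset L^2$) and $L^2_{loc}\to H^{-1}_{loc}$ ($L^3\cdot L^2\subset L^{6/5}\subset H^{-1}$). Integrating by parts, $D$ is its own transpose (two signs cancel), $M^c$ has transpose $-M^c$, and so $\mathcal T'$ is the transpose of $\mathcal T$:
$$\int W\cdot\mathcal T\Psi=\int\mathcal T'W\cdot\Psi,\qquad\langle\mathcal TG,W\rangle=\int G\cdot\mathcal T'W,\tag{12}$$
for $W\in H^1_{loc}$ and compactly supported $\Psi\in H^1$, $G\in L^2$. For the second identity mollify: $G_\delta\to G$ in $L^2$ with supports in a fixed compact set, $\mathcal TG_\delta\to\mathcal TG$ in $H^{-1}$, and $\mathcal T'W\in L^2_{loc}$.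

**Lemma 4 (product rule).** *Let $\sigma\in W^{1,3}_{loc}\cap L^\infty_{loc}$ and $u\in L^2_{loc}$. If $\mathrm{curl}\,u\in L^2_{loc}$, then $\mathrm{curl}(\sigma u)=\nabla\sigma\times u+\sigma\,\mathrm{curl}\,u$. If $\mathrm{div}\,u\in L^2_{loc}$, then $\mathrm{div}(\sigma u)=\nabla\sigma\cdot u+\sigma\,\mathrm{div}\,u$.*

*Proof.* Both hold for the mollifications $\sigma_\delta$. Along a sequence $\delta\to0$, $\sigma_\delta\to\sigma$ a.e. and boundedly on compact sets, so $\sigma_\delta u\to\sigma u$ and $\sigma_\delta\mathrm{curl}\,u\to\sigma\,\mathrm{curl}\,u$ (and the same with div) in $L^2_{loc}$ by dominated convergence. Since $\nabla\sigma_\delta\to\nabla\sigma$ in $L^3_{loc}$, the remaining term converges in $L^{6/5}_{loc}$. $\square$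

**Lemma 5.** *(i) If $E,H\in L^2_{loc}$ solve (1) with $\varepsilon=e^\alpha$, $\mu=e^\beta$, then $Y=(\varepsilon^{1/2}E,\mu^{1/2}H)$ satisfies $\mathcal TY=0$, where $\varepsilon^{1/2}=e^{\alpha/2}$ etc. (ii) If $Y=(x,y)\in H^1_{loc}$ has zero scalar parts and $\mathcal TY=0$, then $E=\varepsilon^{-1/2}x$, $H=\mu^{-1/2}y$ solve (1).*

*Proof.* For a vector field $x$, $Dx+xa=-(\mathrm{div}\,x+a\cdot x)+(\mathrm{curl}\,x-a\times x)$. (i) Note $\mathrm{div}(\varepsilon E)=\mathrm{div}(\mu H)=0$. Apply Lemma 4 to $\varepsilon^{1/2}E$ and to $\varepsilon^{-1/2}(\varepsilon E)$, with $\nabla\varepsilon^{\pm1/2}=\pm\varepsilon^{\pm1/2}a$: for $x=\varepsilon^{1/2}E$, $y=\mu^{1/2}H$,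
$$\mathrm{curl}\,x=a\times x+i\kappa y,\quad\mathrm{div}\,x=-a\cdot x,\quad\mathrm{curl}\,y=b\times y-i\kappa x,\quad\mathrm{div}\,y=-b\cdot y .$$
This is $\mathcal TY=0$. (ii) The vector part of the first row is $\mathrm{curl}\,x=a\times x+i\kappa y$, so $\mathrm{curl}E=\varepsilon^{-1/2}(\mathrm{curl}\,x-a\times x)=\varepsilon^{-1/2}i\kappa y=i\omega\mu H$; similarly for $H$. $\square$

**Lemma 6 (factorizations).** *On $H^1_{loc}$, in $\mathcal D'$: $\mathcal T'\mathcal T=-\Delta-\omega^2+Q$ and $\mathcal T\mathcal T'=-\Delta-\omega^2+\tilde Q$, where*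
$$Q\binom xy=\binom{\sum_je_jx\,\partial_ja+(a\cdot a-\kappa^2+\omega^2)x+i\kappa[y(a+b)-(a+b)y]}{\sum_je_jy\,\partial_jb+(b\cdot b-\kappa^2+\omega^2)y+i\kappa[(a+b)x-x(a+b)]},\tag{13}$$
$$\tilde Q\binom xy=\binom{-\sum_je_jx\,\partial_ja+(a\cdot a-\kappa^2+\omega^2)x+i\kappa[(a+b)y+y(a+b)]}{-\sum_je_jy\,\partial_jb+(b\cdot b-\kappa^2+\omega^2)y-i\kappa[(a+b)x+x(a+b)]}.\tag{14}$$
*All entries are in $\mathcal A$: they are combinations with fixed coefficients of $\partial_ma_l,\partial_mb_l,a\cdot a,b\cdot b,\kappa^2-\omega^2,\kappa a_l,\kappa b_l$.*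

*Proof.* For $x\in H^1_{loc}$, left and right multiplications commute, so $D(xa)=(Dx)a+\sum_je_jx\,\partial_ja$ with the product of $\mathcal A$; also $xaa=-(a\cdot a)x$, and $D(\kappa y)=(\nabla\kappa)y+\kappa Dy$. In $\mathcal T'\mathcal T$ the entries are
$$(1,1):\ (D-M^a)(Dx+xa)+(i\kappa)(i\kappa)x=-\Delta x+\sum_je_jx\,\partial_ja+(a\cdot a)x-\kappa^2x,$$
$$(1,2):\ -i(\nabla\kappa)y-i\kappa Dy+i\kappa ya+i\kappa Dy+i\kappa yb=i\kappa[y(a+b)-(a+b)y],$$
$$(2,1):\ -i\kappa Dx-i\kappa xa+i(\nabla\kappa)x+i\kappa Dx-i\kappa xb=i\kappa[(a+b)x-x(a+b)],$$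
and $(2,2)$ is $(1,1)$ with $b$ for $a$. In $\mathcal T\mathcal T'$ they are
$$(1,1):\ (D+M^a)(Dx-xa)+(-i\kappa)(-i\kappa)x=-\Delta x-\sum_je_jx\,\partial_ja+(a\cdot a)x-\kappa^2x,$$
$$(1,2):\ i(\nabla\kappa)y+i\kappa Dy+i\kappa ya-i\kappa Dy+i\kappa yb=i\kappa[(a+b)y+y(a+b)],$$
$$(2,1):\ i\kappa Dx-i\kappa xa-i(\nabla\kappa)x-i\kappa Dx-i\kappa xb=-i\kappa[(a+b)x+x(a+b)],$$
and $(2,2)$ again with $b$. The derivatives of $y$ (or $x$) cancel off the diagonal. Finally $a\cdot a\in L^{3/2}$, and $\kappa^2-\omega^2$ is bounded with compact support. $\square$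

Two consequences will be decisive. *First, the scalar parts decouple in $Q$.* Commutators have zero scalar part, and
$$\mathrm{Sc}\sum_je_jx\,\partial_ja=-x_0\,\mathrm{div}\,a-\sum_j(e_j\times\vec x)\cdot\partial_ja=-x_0\,\mathrm{div}\,a+\vec x\cdot\mathrm{curl}\,a=-x_0\,\mathrm{div}\,a,$$
because $a$ is a gradient. So if $Y\in H^1_{loc}$ and $\mathcal T'\mathcal TY=0$, then
$$(-\Delta-\omega^2+q_a^-)x_0=0,\quad(-\Delta-\omega^2+q_b^-)y_0=0,\quad q_a^-=-\mathrm{div}\,a+a\cdot a-\kappa^2+\omega^2,\tag{15}$$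
and similarly for $q_b^-$. *Second, $\tilde Q$ acts simply on constants.* Since $\sum_je_j\partial_ja=Da=-\mathrm{div}\,a$,
$$\tilde Q(1,0)=(q_a,-2i\nabla\kappa),\quad\tilde Q(0,1)=(2i\nabla\kappa,q_b),\quad q_a=\mathrm{div}\,a+a\cdot a-\kappa^2+\omega^2,\tag{16}$$
and similarly for $q_b$.

So solutions of $\mathcal T\mathcal T'Z=0$ of the form $Z=e^{\zeta\cdot x}(B+S)$, $B$ constant and $\zeta\cdot\zeta=-\omega^2$, yield $Y=\mathcal T'Z$ with $\mathcal TY=0$. The equation for $S$ is
$$(L_\zeta+\tilde Q)S=-\tilde QB,\qquad L_\zeta=-\Delta-2\zeta\cdot\nabla,\qquad(-\Delta-\omega^2)(e^{\zeta\cdot x}u)=e^{\zeta\cdot x}L_\zeta u.\tag{17}$$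
Everything hinges on solving (17) with $S$ small.

## 6. The characteristic circle and a loss of $\tau^{1/6}$

The symbol of $L_\zeta$ is $p_\zeta(\xi)=|\xi|^2-2i\zeta\cdot\xi$. For $\tau\ge1$ and a frame $U=(\eta_1,\eta_2,\eta_3)\in SO(3)$ (columns) let $\zeta^0=\tau(\eta_1+i\eta_2)$ and
$$p^0(\xi)=p_{\zeta^0}(\xi)=|\xi+\tau\eta_2|^2-\tau^2-2i\tau\,\eta_1\cdot\xi,\qquad w=|p^0|+\tau,\qquad\|u\|_{\pm,\beta}=\|w(\pm\xi)^\beta\hat u\|_{L^2}\tag{18}$$
for $\beta=\pm\frac12$. The zero set of $p^0$ is a circle of radius $\tau$ in the plane $\eta_1\cdot\xi=0$, centered at $-\tau\eta_2$. For fixed $\tau$, $\|\cdot\|_{\pm,1/2}$ and $\|\cdot\|_{\pm,-1/2}$ are equivalent to the $H^1$ and $H^{-1}$ norms. For $q\in\mathcal A$, and also for $q=\partial_jf$ with $f\in L^3$ not compactly supported, let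
$$\mathcal N(q)=\mathcal N_{\tau,U}(q)=\sup\{|\langle q,uv\rangle|:u,v\in H^1,\ \|u\|_{+,1/2}\le1,\ \|v\|_{-,1/2}\le1\}.$$
This is the norm of multiplication by $q$. We shall see in Section 8 that smallness of $\mathcal N$ for all entries of the potential makes $L_\zeta+\tilde Q$ invertible. The use of such spaces, and the averaging over $\zeta$ in Section 7, are ideas due to Haberman–Tataru (Duke 2013) and Haberman (CMP 2015).

*The first attempt.* If $q$ is bounded, then $w\ge\tau$ gives $\mathcal N(q)\le\tau^{-1}\|q\|_\infty$, for every frame. So for $C^2$ functions $\alpha,\beta$ the inversion works in every direction, by a Neumann series. For $W^{1,3}$ coefficients the entries include $\partial_ja_l$ with $a_l\in L^3$ only. Let us see how far a fixed frame carries us.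

**Lemma 7.** *(a) If $|\xi|\ge8\tau$, then $w(\xi)\ge\frac34|\xi|^2$. (b) $w(\xi+h)\le C(1+|h|)^2w(\xi)$.*

*Proof.* (a) $|p^0|\ge\mathrm{Re}\,p^0\ge|\xi|^2-2\tau|\xi|\ge\frac34|\xi|^2$. (b) $|p^0(\xi+h)-p^0(\xi)|\le2|\xi||h|+|h|^2+4\tau|h|$. Here $\tau\le w$, and $|\xi|\le8\tau\le8w$ or, by (a), $|\xi|\le\frac{|\xi|^2}{8\tau}\le\frac w6$. Since $w\ge1$ the claim follows. $\square$

Split $u=u_{lo}+u_{hi}$ according to $|\xi|\le8\tau$, $|\xi|>8\tau$. By Lemma 7(a),
$$\|u_{hi}\|_2\le C\tau^{-1}\|u\|_{\pm,1/2},\qquad\|\nabla u_{hi}\|_2\le C\|u\|_{\pm,1/2}.\tag{19}$$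
On $|\xi|\le8\tau$ we have $\tau\le w\le80\tau^2+\tau\le81\tau^2$. For dyadic $\lambda=2^i\ge1$ let $\hat u_\lambda=\hat u_{lo}\,1_{\{\tau\lambda\le w<2\tau\lambda\}}$ (with $w(-\xi)$ when the $-$ norm is used). Only $\lambda\le81\tau$ occur, and $u_{lo}=\sum_\lambda u_\lambda$.

**Lemma 8.** *For the $+$ norm, and likewise for the $-$ norm,*
$$\|u_\lambda\|_2\le(\tau\lambda)^{-1/2}\|u\|_{+,1/2},\quad\|u_\lambda\|_6\le C(\lambda/\tau)^{1/3}\|u\|_{+,1/2},\quad\|\nabla u_{lo}\|_6\le C\tau\|u\|_{+,1/2},\quad\|u\|_6\le C\|u\|_{+,1/2}.\tag{20}$$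

*Proof.* The first bound is immediate. For the second, write $\xi=\xi_1\eta_1+\xi'$ with $\xi'\perp\eta_1$ and $\rho=|\xi'+\tau\eta_2|$. On the support of $\hat u_\lambda$, $|p^0|\le2\tau\lambda$. The imaginary part gives $|\xi_1|\le\lambda$; the real part gives $|\rho^2-\tau^2|\le2\tau\lambda+\lambda^2\le C\tau\lambda$, so $|\rho-\tau|\le C\lambda$; and $\rho\le9\tau$.

Let $g$ be a function on the plane $\eta_1^\perp$ whose Fourier transform lives in this annulus. A modulation moves its center to $0$. In polar coordinates, by (4) scaled to the circle of radius $\rho$ (which costs $\rho^{-2/6}$),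
$$\|g\|_6\le C\int\rho\,\rho^{-1/3}\|\hat g(\rho\,\cdot)\|_{L^2(S^1)}d\rho\le C\Bigl(\int\rho^{1/3}d\rho\Bigr)^{1/2}\Bigl(\int\rho\,\|\hat g(\rho\,\cdot)\|^2_{L^2(S^1)}d\rho\Bigr)^{1/2}\le C\lambda^{1/2}\tau^{1/6}\|g\|_2,$$
the integrals being over $|\rho-\tau|\le C\lambda$, $0\le\rho\le9\tau$. Apply this to $u_\lambda(x_1,\cdot)$ for fixed $x_1$; then use Minkowski, $\|\cdot\|_{L^6_{x_1}L^2_{x'}}\le\|\cdot\|_{L^2_{x'}L^6_{x_1}}$; then Bernstein in $x_1$ (frequencies in $[-\lambda,\lambda]$), which costs $\lambda^{1/2-1/6}=\lambda^{1/3}$. The result is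
$$\|u_\lambda\|_{L^6(\mathbb R^3)}\le C\lambda^{5/6}\tau^{1/6}\|u_\lambda\|_2 .$$
With the first bound this is the second bound. Applied to $\nabla u_\lambda$, whose frequencies satisfy $|\xi|\le8\tau$, it gives $\|\nabla u_\lambda\|_6\le C\tau(\lambda/\tau)^{1/3}\|u\|_{+,1/2}$; summing over dyadic $\lambda\le81\tau$ gives the third bound. Summing the second bound gives $\|u_{lo}\|_6\le C\|u\|_{+,1/2}$, and $\|u_{hi}\|_6\le C\|\nabla u_{hi}\|_2\le C\|u\|_{+,1/2}$ by Sobolev and (19). The $-$ case follows by reflecting $\xi$. $\square$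

**Lemma 9 (zero order terms).** *For compactly supported $h\in L^{3/2}$, $\sup_U\bigl(\mathcal N_{\tau,U}(h)+\|h\|_{\pm,-1/2}\bigr)\to0$ as $\tau\to\infty$.*

*Proof.* By (20) and Hölder, $\mathcal N(h)\le C\|h\|_{3/2}$; by duality with $\|v\|_6\le C\|v\|_{\mp,1/2}$, $\|h\|_{\pm,-1/2}\le C\|h\|_{6/5}$. For bounded $h$, $\mathcal N(h)\le\tau^{-1}\|h\|_\infty$ and $\|h\|_{\pm,-1/2}\le C\tau^{-1/2}\|h\|_2$. Approximate $h$ in $L^{3/2}$ by bounded functions supported in a fixed compact set. $\square$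

**Gradient terms in one frame.** Let $P_K$, $K=1,2,4,\dots$, be Littlewood–Paley projections with even symbols $\phi_K$: $\phi_K$ is supported in $K/2\le|k|\le2K$ for $K\ge2$, $\phi_1$ in $|k|\le2$, and $\sum_{K\le K_0}\phi_K=1$ on $|k|\le K_0$. Let $\chi_0\in C_c^\infty(-2,2)$ be even with $\chi_0=1$ on $[-1,1]$, and let $f_{K,\lambda}=f_{K,\lambda}(\cdot\,;\eta_1)$ be the image of $f$ under the multiplier $\chi_0\bigl(\tfrac{k\cdot\eta_1}{2\lambda}\bigr)\phi_K(k)$, which is convolution with a finite even measure.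

**Lemma 10.** *Let $f\in L^3$, $R\ge1$, $\tau\in[R,2R]$. With $C$ absolute,*
$$\mathcal N_{\tau,U}(\partial_jf)\le C\|f\|_3+C\sum_{K\le64R}\ \sum_{\lambda\le162R}K\,R^{-5/6}\lambda^{-1/6}\,\|f_{K,\lambda}(\cdot\,;\eta_1)\|_{L^3}.\tag{21}$$

*Proof.* Let $\|u\|_{+,1/2},\|v\|_{-,1/2}\le1$ and $uv=u_{hi}v+u_{lo}v_{hi}+u_{lo}v_{lo}$.

*High factors.* By Hölder, (19) and (20), $|\int f\,\partial_ju_{hi}\,v|\le\|f\|_3\|\nabla u_{hi}\|_2\|v\|_6\le C\|f\|_3$, and $|\int fu_{hi}\,\partial_jv_{hi}|\le\|f\|_3\|u_{hi}\|_6\|\nabla v_{hi}\|_2\le C\|f\|_3$, and $|\int fu_{hi}\,\partial_jv_{lo}|\le\|f\|_3\|u_{hi}\|_2\|\nabla v_{lo}\|_6\le C\|f\|_3\,\tau^{-1}\tau$. The terms from $u_{lo}v_{hi}$ are bounded in the same way.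

*Low times low.* Consider $\int f\,\partial_j(u_{\lambda_1}v_{\lambda_2})$ with $\lambda_1\le\lambda_2=\lambda$; the other case is symmetric. The product lies in $L^1$, and its continuous Fourier transform is supported where $|k|\le16\tau\le32R$ and $|k\cdot\eta_1|\le\lambda_1+\lambda_2\le2\lambda$. There $\chi_0(\tfrac{k\cdot\eta_1}{2\lambda})\sum_{K\le64R}\phi_K(k)=1$, because the largest dyadic number not exceeding $64R$ is larger than $32R$. The multipliers are even, so they can be moved to $f$, and $f$ may be replaced by $\sum_{K\le64R}f_{K,\lambda}$. By Hölder $(3,6,2)$, Bernstein and (20),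
$$\Bigl|\int\partial_jf_{K,\lambda}\,u_{\lambda_1}v_\lambda\Bigr|\le CK\|f_{K,\lambda}\|_3\,(\lambda_1/\tau)^{1/3}(\tau\lambda)^{-1/2}.$$
Summing over dyadic $\lambda_1\le\lambda$ gives $CK\tau^{-5/6}\lambda^{-1/6}\|f_{K,\lambda}\|_3$; sum over $K$ and over $\lambda\le81\tau\le162R$. $\square$

If we now use only $\|f_{K,\lambda}\|_3\le C\|f\|_3$, the sum in (21) is at most $CR^{1/6}\|f\|_3$. This is not an artifact.

**Remark 11 (the loss occurs in a fixed frame).** *Let $\eta_j=e_j$. There is $c>0$ such that for all large $\tau$ some $u,v$ with $\|u\|_{+,1/2},\|v\|_{-,1/2}\le1$ satisfy $\|\partial_3(uv)\|_{L^{3/2}(B_1)}\ge c\,\tau^{1/6}$, $B_1$ the unit ball. Consequently, for any sequence $\tau_n\to\infty$ there is $f\in L^3$ supported in $\overline{B_1}$ with $\sup_n\mathcal N_{\tau_n,U}(\partial_3f)=\infty$.*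

*Check.* Take a Schwartz function $\Phi$ with $\hat\Phi\in C_c^\infty$ and $\Phi(0)\ne0$, and $\Phi_\tau(x)=\Phi(x_1,\tau^{1/2}x_2,x_3)$. Let $u=c_0\tau^{-1/4}e^{i\tau(e_3-e_2)\cdot x}\Phi_\tau$ and $v=c_0\tau^{-1/4}e^{i\tau(e_3+e_2)\cdot x}\Phi_\tau$. On the support of $\hat u$, $\xi=\tau(e_3-e_2)+h$ with $|h_1|,|h_3|\le C$, $|h_2|\le C\tau^{1/2}$, so $|\xi+\tau e_2|^2-\tau^2=h_1^2+h_2^2+2\tau h_3+h_3^2=O(\tau)$ and $2\tau\xi_1=O(\tau)$: there $w\le C\tau$. For $v$ the vector $-\xi+\tau e_2=-\tau e_3-h$ gives $w(-\xi)\le C\tau$ in the same way. As $\|\Phi_\tau\|_2^2=\tau^{-1/2}\|\Phi\|_2^2$, a suitable $c_0$ makes both norms $\le1$. Now $uv=c_0^2\tau^{-1/2}e^{2i\tau x_3}\Phi_\tau^2$, and $\partial_3(uv)=c_0^2\tau^{-1/2}e^{2i\tau x_3}(2i\tau\Phi_\tau^2+\partial_3\Phi_\tau^2)$, where $\|\Phi_\tau^2\|_{L^{3/2}(B_1)}\ge c\tau^{-1/3}$ and $\|\partial_3\Phi_\tau^2\|_{3/2}\le C\tau^{-1/3}$. So the norm is at least $c\,\tau^{-1/2}\tau\,\tau^{-1/3}=c\,\tau^{1/6}$. If $\sup_n\mathcal N_{\tau_n,U}(\partial_3f)$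 were finite for all $f\in L^3(B_1)$, the uniform boundedness principle, applied to the functionals $f\mapsto\int f\,\partial_3(uv)$, would bound $\|\partial_3(uv)\|_{L^{3/2}(B_1)}$ uniformly in $n$. $\square$

So with a prescribed frame the smallness required for the Neumann series cannot be had for every $f\in L^3$. This is the exact point where the first attempt stops.

The remedy can be read off (21). Only $f_{K,\lambda}$ enters: the part of $f$ at frequency size $K$ in the slab $|k\cdot\eta_1|\lesssim\lambda$. For $\lambda\ll K$ the slab is thin, and when $\eta_1$ turns, the slab turns. A fixed $f$ cannot have its frequencies in all these slabs, so a typical $\eta_1$ is good. The recovered factor $(\lambda/K)^{1/3}$ turns $\sum_\lambda\lambda^{-1/6}$ into $K^{-1/6}$, and then $\sum_KK^{5/6}R^{-5/6}$ is bounded.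

## 7. Averages over frames and scales

**Lemma 12.** *Let $f\in L^3$. There are measurable functions $F_R\ge0$ on $S^2$ with $\mathcal N_{\tau,U}(\partial_jf)\le F_R(\eta_1)$ for all $\tau\in[R,2R]$ and all $U$ with first column $\eta_1$, and $\int_{S^2}F_R\,d\sigma\to0$ as $R\to\infty$.*

*Proof.* **Step 1: a majorant with bounded integral.** We show that the right side of (21), call it $F_R^f(\eta_1)$, satisfies $\int F_R^f\,d\sigma\le C\|f\|_3$ with $C$ independent of $R$ and $f$. It is continuous in $\eta_1$, since $\eta_1\mapsto f_{K,\lambda}(\cdot\,;\eta_1)\in L^3$ is. Consider the linear map $f\mapsto f_{K,\lambda}(x;\eta_1)$. From $L^2(\mathbb R^3)$ to $L^2(\mathbb R^3\times S^2)$ its norm is at most $C\min(1,\lambda/K)^{1/2}$, by Plancherel and $\sigma\{\eta:|k\cdot\eta|\le4\lambda\}\le C\min(1,\lambda/|k|)$ (for $K=1$ the minimum is $1$). From $L^\infty$ to $L^\infty$ its norm is at most $C$, since it is convolution with measures of bounded mass. By Riesz–Thorin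 with $\frac13=\frac{2/3}2$, and then Hölder on $S^2$,
$$\int_{S^2}\|f_{K,\lambda}\|_3\,d\sigma\le C\Bigl(\int_{S^2}\|f_{K,\lambda}\|_3^3\,d\sigma\Bigr)^{1/3}\le C\min(1,\lambda/K)^{1/3}\|f\|_3 .$$
Since $\sum_\lambda\lambda^{-1/6}\min(1,\lambda/K)^{1/3}\le CK^{-1/6}$ (for $\lambda\le K$ the terms are $\lambda^{1/6}K^{-1/3}$, for $\lambda>K$ they are $\lambda^{-1/6}$), the integral of the double sum in (21) is at most $C\|f\|_3\sum_{K\le64R}(K/R)^{5/6}\le C\|f\|_3$.

**Step 2: from bounded to small.** We approximate $f$ by smooth functions, for which every frame is good. Choose $f^{(i)}\in C_c^\infty$ with $\|f-f^{(i)}\|_3\le2^{-i}$. Since $\mathcal N(\partial_jf^{(i)})\le\tau^{-1}\|\partial_jf^{(i)}\|_\infty$, each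
$$G_R^i=F_R^{f-f^{(i)}}+R^{-1}\|\partial_jf^{(i)}\|_\infty$$
is a majorant, and $\int G_R^i\,d\sigma\le C2^{-i}+4\pi R^{-1}\|\partial_jf^{(i)}\|_\infty$. Let $F_R=G_R^{i(R)}$, where $i(R)\in\{1,\dots,\lceil R\rceil\}$ minimizes $\int G_R^i\,d\sigma$. Then $\limsup_R\int F_R\,d\sigma\le C2^{-i}$ for every $i$. $\square$

The right side of (17) must be small too, in the norms $\|\cdot\|_{\pm,-1/2}$. Here we average also over $\tau$.

**Lemma 13.** *For $f\in L^2$, $\frac1R\int_R^{2R}\int_{SO(3)}\|\partial_jf\|_{\pm,-1/2}^2\,dU\,d\tau\to0$ as $R\to\infty$ ($dU$ normalized Haar measure).*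

*Proof.* The expression is at most $\int|\hat f(k)|^2m_R(k)\,dk$, where $m_R(k)$ is the average of $|k|^2/w(\pm k)$ over $[R,2R]\times SO(3)$. For fixed $k$, $m_R(k)\le|k|^2/R\to0$. So by dominated convergence it is enough to bound $m_R(k)$ uniformly. Take the sign $+$ (otherwise replace $k$ by $-k$) and $k\ne0$.

If $|k|\ge16R\ge8\tau$, Lemma 7(a) gives $|k|^2/w\le\frac43$. Let $|k|<16R$, $t_1=k\cdot\eta_1/|k|$, $b_2=k\cdot\eta_2$, and $y(\tau)=\mathrm{Re}\,p^0(k)=|k|^2+2\tau b_2$. Then $w\ge\frac12\bigl(2R|k||t_1|+|y(\tau)|\bigr)$. If $|b_2|\le\frac{|k|^2}{8R}$, then $2\tau|b_2|\le\frac12|k|^2$, so $|y|\ge\frac12|k|^2$ and $|k|^2/w\le4$. Otherwise substitute $y$ for $\tau$: $d\tau=\frac{dy}{2|b_2|}\le\frac{4R}{|k|^2}dy$ and $|y|\le|k|^2+4R|k|\le20R|k|$, so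
$$\frac1R\int_R^{2R}\frac{|k|^2}w\,d\tau\le8\int_{|y|\le20R|k|}\frac{dy}{2R|k||t_1|+|y|}=16\log\Bigl(1+\frac{10}{|t_1|}\Bigr).$$
For random $U$, $t_1$ is uniformly distributed on $[-1,1]$, and the logarithm is integrable. $\square$

**Lemma 14 (selection).** *Let $\mathcal Q\subset\mathcal A$ be finite and $\mathcal O\subset SO(3)$ open and nonempty. There are $\tau_n\to\infty$ and $U_n\in\mathcal O$ such that, with the norms for $(\tau_n,U_n)$, $\mathcal N(q)\to0$ and $\|q\|_{\pm,-1/2}\to0$ for all $q\in\mathcal Q$.*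

*Proof.* Split each $q$ into terms $\partial_jf$ and $h$; compactly supported $f\in L^3$ is in $L^2$. By Lemmas 9, 12 and 13, the averages over $(\tau,U)\in[R,2R]\times SO(3)$ of measurable majorants of $\mathcal N(q)$ and of $\|q\|_{\pm,-1/2}^2$ tend to $0$ as $R\to\infty$ (under $dU$ the column $\eta_1$ is uniform on $S^2$). The averages over $[R,2R]\times\mathcal O$ are at most $|\mathcal O|^{-1}$ times these. For each $R$ pick a point where the sum of all these quantities does not exceed its average. $\square$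

## 8. Inverting $L_\zeta+\mathbf Q$

Fix $r>0$ and use $\zeta_1,\zeta_2$ from (6), with $\tau\ge\tau_0$ large. Note that $\zeta_2-\zeta^0$ and $\zeta_1+\zeta^0$ are bounded by a constant depending on $r,\omega$, and $p_{-\zeta}(\xi)=p_\zeta(-\xi)$. This section passes from the inhomogeneous weight $w$, in which multiplication is controlled, to the weight $|p_\zeta|$, in which $L_\zeta$ is an isometry.

**Lemma 15.** *(a) If $|\zeta-\zeta^0|\le M$ and $\tau\ge\tau_0(M)$, then $|p_\zeta|+\tau$ and $w$ are comparable with constants depending on $M$. (b) For $\zeta\in\{\pm\zeta_1,\pm\zeta_2\}$ the set $G=\{|p_\zeta|<\tau\}$ is bounded, and uniformly over unit balls $B$*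
$$\tau\int_{G\cap B}|p_\zeta(\eta)|^{-1}d\eta\le C.\tag{22}$$

*Proof.* (a) $|p_\zeta-p^0|\le2M|\xi|$. This is $\le16M\tau$ if $|\xi|\le8\tau$. Otherwise $|\xi|\le|\xi|^2/(8\tau)$, and by Lemma 7(a) it is $\le\frac M{4\tau}|\xi|^2\le\frac M{3\tau}w\le\frac12w$ for $\tau$ large.

(b) By reflection let $\zeta\in\{\zeta_2,-\zeta_1\}$. Then $\zeta=s\eta_1+i\tau_*\hat\eta$ with a unit vector $\hat\eta\perp\eta_1$ and $\tau_*=\sqrt{\tau^2+r^2/4}$. Let $y_1=\eta\cdot\eta_1$ and let $\rho$ be the length of the projection of $\eta+\tau_*\hat\eta$ on $\eta_1^\perp$. Then $\mathrm{Im}\,p_\zeta=-2sy_1$ and $\mathrm{Re}\,p_\zeta=\rho^2-\tau_*^2+y_1^2$. On $G$, for $\tau$ large: $|y_1|\le\tau/(2s)\le1$, $|\rho^2-\tau_*^2|\le\tau+1$, so $|\rho-\tau_*|\le2$ and $G$ is bounded. Since $y_1^2\le|y_1|$,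
$$|p_\zeta|\ge\tfrac12\bigl(2s|y_1|-y_1^2+|\rho^2-\tau_*^2|\bigr)\ge c\,\tau\bigl(|y_1|+|\rho-\tau_*|\bigr).$$
In cylindrical coordinates $d\eta=\rho\,d\rho\,d\vartheta\,dy_1$ with $\rho\le C\tau_*$, and the angular extent of $B\cap G$ is at most $C/\tau_*$. So the left side of (22) is at most $C\int_{|y_1|\le1,|\rho-\tau_*|\le2}\frac{d\rho\,dy_1}{|y_1|+|\rho-\tau_*|}\le C$. $\square$

**Definition.** For $\zeta\in\{\pm\zeta_1,\pm\zeta_2\}$ and $\beta=\pm\frac12$, $\dot X_\zeta^\beta$ is the space of tempered distributions $u$ with $\hat u\in L^1_{loc}$ and $\|u\|_{\dot X^\beta_\zeta}=\||p_\zeta|^\beta\hat u\|_2<\infty$.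

By (22) and Cauchy–Schwarz, every measurable function with $\||p_\zeta|^{1/2}\hat u\|_2<\infty$ is integrable on $G$, and off $G$ it is in $L^2$; for $\beta=-\frac12$ write $|\hat u|=|p_\zeta|^{1/2}\cdot|p_\zeta|^{-1/2}|\hat u|$ with $|p_\zeta|^{1/2}$ of polynomial growth. So in both cases such functions are locally integrable and tempered, and via the Fourier transform $\dot X_\zeta^\beta$ is the full weighted $L^2$ space, a Hilbert space. For example, Schwartz functions lie in $\dot X_\zeta^{1/2}$, and any compactly supported $F\in L^2$ lies in $\dot X_\zeta^{-1/2}$: $\hat F$ is bounded, $|p_\zeta|^{-1}\in L^1(G)$, and $|p_\zeta|\ge\tau$ off $G$.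

Since $p_\zeta\ne0$ a.e., $L_\zeta:\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ is an isometric isomorphism. With the pairing $(2\pi)^{-3}\int\hat u(\xi)\hat v(-\xi)d\xi$, $\dot X_\zeta^{-1/2}$ is the bilinear dual of $\dot X_{-\zeta}^{1/2}$, and for Schwartz $v$ this is the distributional pairing.

**Lemma 16 (localization).** *Let $\phi\in C_c^\infty$. Then $\|\phi u\|_{+,1/2}\le C\|u\|_{\dot X_\zeta^{1/2}}$ for $\zeta\in\{\zeta_2,-\zeta_1\}$ and $\|\phi u\|_{-,1/2}\le C\|u\|_{\dot X_\zeta^{1/2}}$ for $\zeta\in\{\zeta_1,-\zeta_2\}$, with $C$ independent of $\tau,U$. In particular $\dot X_\zeta^{1/2}\subset H^1_{loc}$.*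

*Proof.* Let $\zeta\in\{\zeta_2,-\zeta_1\}$; the other case follows by reflection. Here $\hat u=\hat u1_G+\hat u1_{G^c}$ is a compactly supported $L^1$ function plus an $L^2$ function, so $\widehat{\phi u}=(2\pi)^{-3}\hat\phi*\hat u$ is an absolutely convergent convolution. With $\Phi(y)=(1+|y|)|\hat\phi(y)|$, Lemmas 7(b) and 15(a) give
$$w(\xi)^{1/2}|\widehat{\phi u}(\xi)|\le C\int\Phi(\xi-\eta)\,(|p_\zeta(\eta)|+\tau)^{1/2}|\hat u(\eta)|\,d\eta .$$
For $\eta\notin G$, $|p_\zeta|+\tau\le2|p_\zeta|$, and Young's inequality applies. For $\eta\in G$, Cauchy–Schwarz bounds the square of the integral by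
$$C\Bigl(\tau\int_G\Phi(\xi-\eta)|p_\zeta(\eta)|^{-1}d\eta\Bigr)\int\Phi(\xi-\eta)|p_\zeta(\eta)||\hat u(\eta)|^2d\eta .$$
The first factor is bounded by (22) and the rapid decay of $\Phi$. Integrate in $\xi$. $\square$

**Lemma 17 (solvability).** *(i) Let $q\in\mathcal A$ with supports in a fixed ball. For $\zeta=\zeta_1,\zeta_2$, $u\mapsto qu$ maps $\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ with norm $\le C\mathcal N(q)$, and $\|q\|_{\dot X_{\zeta_2}^{-1/2}}\le C\|q\|_{+,-1/2}$, $\|q\|_{\dot X_{\zeta_1}^{-1/2}}\le C\|q\|_{-,-1/2}$. (ii) Let $\mathbf Q$ be a matrix whose entries are combinations, with fixed coefficients, of elements of a finite set $\mathcal Q\subset\mathcal A$ supported in a fixed ball, and $(\tau,U)=(\tau_n,U_n)$ from Lemma 14 with $n$ large. Then $L_\zeta+\mathbf Q:\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ is invertible for $\zeta=\zeta_1,\zeta_2$, with inverse of norm $\le2$.*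

*Proof.* (i) Let $\phi\in C_c^\infty$ equal $1$ near that ball. If $u\in\dot X_\zeta^{1/2}$ and $v\in\dot X_{-\zeta}^{1/2}$, then for $\zeta=\zeta_2$ Lemma 16 controls $\|\phi u\|_{+,1/2}$ and $\|\phi v\|_{-,1/2}$; for $\zeta=\zeta_1$ the signs are exchanged. In both cases $|\langle q,(\phi u)(\phi v)\rangle|\le C\mathcal N(q)\|u\|_{\dot X_\zeta^{1/2}}\|v\|_{\dot X_{-\zeta}^{1/2}}$. So the functional $v\mapsto\langle q,(\phi u)(\phi v)\rangle$ is represented by an element of $\dot X_\zeta^{-1/2}$ of norm $\le C\mathcal N(q)\|u\|$, and testing with Schwartz $v$ shows that this element is the distribution $qu$. For the last two bounds use $v\mapsto\langle q,\phi v\rangle$ and $|\langle q,\phi v\rangle|\le\|q\|_{\pm,-1/2}\|\phi v\|_{\mp,1/2}$. (ii) By (i), $L_\zeta^{-1}\mathbf Q$ has norm $\le C\sum_{q\in\mathcal Q}\mathcal N(q)\le\frac12$ for $n$ large. Use the Neumann series. $\square$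

## 9. Exponential solutions, and how the scalar parts are removed

Solving (17) gives $Z$ and $Y=\mathcal T'Z$ with $\mathcal TY=0$. To come from Maxwell fields, $Y$ must have zero scalar parts, and a priori it is only $L^2_{loc}$. Two lemmas prepare the removal.

**Lemma 18 (regularity).** *If $Y\in L^2_{loc}(\mathbb R^3)$ and $\mathcal TY=0$, then $Y\in L^p_{loc}\cap W^{1,\varrho}_{loc}$ for all $p<\infty$, $\varrho<3$; in particular $Y\in H^1_{loc}\cap L^6_{loc}$.*

*Proof.* Let $\chi\in C_c^\infty$, $V=\chi Y$, and let $\mathbf a$ be $a$ for the component $x$ and $b$ for $y$. Componentwise $DV=-V\mathbf a+G$, where $G$ is $(\nabla\chi)Y$ plus bounded functions times $\chi Y$. Since $D^2=-\Delta$ and $V$ has compact support, $V=I(DV)$, where $I$ is convolution with $D\frac1{4\pi|x|}=O(|x|^{-2})$. By Hardy–Littlewood–Sobolev, $I:L^\varrho\to L^p$ for $\frac1p=\frac1\varrho-\frac13$, $1<\varrho<3$. Split $\mathbf a=\mathbf a'+\mathbf a''$ with $\mathbf a''\in L^\infty$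 and $\|\mathbf a'\|_3$ small. Then
$$V=-I(V\mathbf a')+I(F),\qquad F=G-V\mathbf a''.$$
Since $\|V\mathbf a'\|_\varrho\le\|V\|_p\|\mathbf a'\|_3$ with $\frac1\varrho=\frac1p+\frac13$, the map $V\mapsto-I(V\mathbf a')$ is a contraction on $L^2$, and on $L^2\cap L^p$ for given $p\in[2,\infty)$, if $\|\mathbf a'\|_3\le\delta(p)$. Now $F\in L^2$ has compact support, so $F\in L^{6/5}\cap L^2$ and $IF\in L^2\cap L^6$. The fixed point in $L^2\cap L^6$ coincides with the unique fixed point $V$ in $L^2$, so $V\in L^6$. As $\chi$ is arbitrary, $Y\in L^6_{loc}$, so $F\in L^6$ with compact support, $IF\in L^2\cap L^p$ for every finite $p\ge2$, and in the same way $V\in L^p$. Then $DV\in L^\varrho$ for $1<\varrho<3$, and $\nabla V=\nabla I(DV)\in L^\varrho$ by Calderón–Zygmund. $\square$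

Let $\mathcal T_0,\mathcal T_0'$ be the operators with $a=b=0$, $\kappa=\omega$, and $\mathcal T_{0,\zeta}=e^{-\zeta\cdot x}\mathcal T_0e^{\zeta\cdot x}$ (replace $D$ by $D+\zeta$), similarly $\mathcal T_{0,\zeta}'$. On constants they act as the matrices $\mathcal T_0(\zeta)$, $\mathcal T_0'(\zeta)$ (replace $D$ by $\zeta$). If $\zeta\cdot\zeta=-\omega^2$, then $\zeta\zeta=\omega^2$ in the quaternion product, so
$$\mathcal T_0(\zeta)\mathcal T_0'(\zeta)=\mathcal T_0'(\zeta)\mathcal T_0(\zeta)=0,\qquad\mathcal T_{0,\zeta}'\mathcal T_{0,\zeta}=L_\zeta.\tag{23}$$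

**Lemma 19 (membership).** *Let $\zeta\in\{\zeta_1,\zeta_2\}$, let $A$ be constant with $\mathcal T_0(\zeta)A=0$, and let $Y=e^{\zeta\cdot x}(A+V)\in L^2_{loc}$ satisfy $\mathcal TY=0$, with $V$ tempered and $\hat V\in L^1_{loc}$. Then $V\in\dot X_\zeta^{1/2}$.*

*Proof.* $\mathcal T-\mathcal T_0$ is multiplication by compactly supported functions in $L^3$. So $\mathcal T_{0,\zeta}V=F:=-(\mathcal T-\mathcal T_0)(A+V)$, and $F\in L^2$ has compact support because $A+V\in L^6_{loc}$ by Lemma 18. Apply $\mathcal T_{0,\zeta}'$ and (23): $p_\zeta\hat V=\mathcal T_0'(i\xi+\zeta)\hat F$, so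
$$|p_\zeta|^{1/2}|\hat V|\le C(1+|\xi|+|\zeta|)\,|p_\zeta|^{-1/2}|\hat F|\quad\text{a.e.}$$
For large $|\xi|$ this is square integrable because $|p_\zeta|\ge c|\xi|^2$. Locally it is, because $\hat F$ is bounded and $|p_\zeta|^{-1}\in L^1_{loc}$. $\square$

**Setting.** Let $\mathcal T_j,Q_j,\tilde Q_j,a_j,b_j,\kappa_j$ belong to medium $j$ of Theorem B. Let $B_0$ be a ball containing $\overline\Omega$ and all supports, and
$$g=\tfrac12(a_1+a_2),\quad g'=\tfrac12(b_1+b_2),\quad m=2\omega^2\,1_{B_0}\int_0^1e^{t(\alpha_1+\beta_1)+(1-t)(\alpha_2+\beta_2)}dt.\tag{24}$$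
Let $\phi\in C_c^\infty$, $\phi=1$ near $\overline{B_0}$. Let $\mathcal Q$ be the finite set of the functions listed in Lemma 6 for $j=1,2$, of $\partial_mg_l$, $\partial_mg'_l$, $g\cdot g$, $g'\cdot g'$, and of $1_{B_0}$, $m$, $m\,e^{\pm(\alpha_1+\alpha_2-\beta_1-\beta_2)/4}$ (the functions involving $g$, $g'$ and $m$ are needed at the very end). Fix $r>0$ and $\mathcal O$, and take $(\tau_n,U_n)$ from Lemma 14. Below $(\tau,U)=(\tau_n,U_n)$ with $n$ large, and $o(1)$ refers to $n\to\infty$.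

**Lemma 20 (Maxwell solutions in medium 2).** *For each of the two choices*
$$B=(1,\,-i\omega\eta_1/s)\qquad\text{or}\qquad B=(i\omega\eta_1/s,\,1)\tag{25}$$
*there is $S\in\dot X_{\zeta_2}^{1/2}$ with $\|S\|_{\dot X_{\zeta_2}^{1/2}}=o(1)$ such that $Z_2=e^{\zeta_2\cdot x}(B+S)\in H^1_{loc}$ satisfies $\mathcal T_2\mathcal T_2'Z_2=0$, and $Y_2=\mathcal T_2'Z_2\in H^1_{loc}$ has zero scalar parts. Hence $Y_2=(\varepsilon_2^{1/2}E_2,\mu_2^{1/2}H_2)$ with a solution $(E_2,H_2)$ of (1) in $\mathbb R^3$ in medium 2; $E_2,H_2$ and their curls are in $L^2_{loc}$.*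

*Proof.* **Step 1: the leading term has zero scalar parts.** This is what the corrections of size $1/s$ in (25) are for. Since $\zeta_2\cdot\eta_1=s$, $\mathrm{Sc}(\zeta_2\eta_1)=-s$. For the first choice
$$A:=\mathcal T_0'(\zeta_2)B=\bigl(\zeta_2+\omega^2\eta_1/s,\ -i\omega-i\omega\zeta_2\eta_1/s\bigr),$$
and the scalar part of the second component is $-i\omega+i\omega=0$. For the second choice $A=(i\omega+i\omega\zeta_2\eta_1/s,\ \zeta_2+\omega^2\eta_1/s)$, and the scalar part of the first component is $i\omega-i\omega=0$.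

**Step 2: solve for $S$.** By Lemma 17, $(L_{\zeta_2}+\tilde Q_2)S=-\tilde Q_2B$ has a solution with $\|S\|_{\dot X_{\zeta_2}^{1/2}}\le C\sum_{q\in\mathcal Q}\|q\|_{+,-1/2}=o(1)$, since $B$ is bounded. Because $L_{\zeta_2}B=0$, (17) and Lemma 6 give $\mathcal T_2\mathcal T_2'Z_2=0$. So $Y_2\in L^2_{loc}$ and $\mathcal T_2Y_2=0$.

**Step 3: remove the scalar parts by uniqueness.** We have $e^{-\zeta_2\cdot x}Y_2=A+V$ with
$$V=\mathcal T_{0,\zeta_2}'S+(\mathcal T_2'-\mathcal T_0')(B+S).$$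
The first term has Fourier transform a polynomial times $\hat S\in L^1_{loc}$; the second is in $L^2$ with compact support. So $V$ is tempered with $\hat V\in L^1_{loc}$. By (23), $\mathcal T_0(\zeta_2)A=0$, and Lemma 19 gives $V\in\dot X_{\zeta_2}^{1/2}$. By Lemma 18, $Y_2\in H^1_{loc}$, and $\mathcal T_2'\mathcal T_2Y_2=0$. The scalar parts of $A$ vanish, so by (15) each scalar part $V_0$ of $V$ satisfies $(L_{\zeta_2}+q^-)V_0=0$ with $q^-=q^-_{a_2}$ or $q^-_{b_2}$. These potentials are combinations of elements of $\mathcal Q$, so $V_0=0$ by Lemma 17(ii). Now apply Lemma 5(ii). $\square$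

**Lemma 21 (solutions of $\mathcal T_1'W=0$).** *According to the choice in (25) let*
$$C_*=\mathcal T_0(\zeta_1)(\eta_1/s,0)=(\zeta_1\eta_1/s,\ i\omega\eta_1/s)\quad\text{or}\quad C_*=\mathcal T_0(\zeta_1)(0,\eta_1/s)=(-i\omega\eta_1/s,\ \zeta_1\eta_1/s).\tag{26}$$
*$C_*$ is bounded, $\mathrm{Sc}(\zeta_1\eta_1/s)=1$, and the other component of $C_*$ is $O(\tau^{-1})$. There is $S'\in\dot X_{\zeta_1}^{1/2}$ with $\|S'\|_{\dot X_{\zeta_1}^{1/2}}=o(1)$ such that $W=e^{\zeta_1\cdot x}(C_*+S')\in H^1_{loc}$ satisfies $\mathcal T_1'W=0$.*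

*Proof.* The claims on $C_*$ follow from $\zeta_1\cdot\eta_1=-s$ and $|\zeta_1|\le Cs$. By (23), $\mathcal T_0'(\zeta_1)C_*=0$. By Lemma 17 solve $(L_{\zeta_1}+\tilde Q_1)S'=-\tilde Q_1C_*$ with $\|S'\|\le C\sum_q\|q\|_{-,-1/2}=o(1)$. Then $\mathcal T_1\mathcal T_1'W=0$. The point is to see that $\mathcal T_1'W$ itself vanishes. Put $\mathcal U=\mathcal T_1'W\in L^2_{loc}$. Then $\mathcal T_1\mathcal U=0$, and $e^{-\zeta_1\cdot x}\mathcal U=V:=\mathcal T_{0,\zeta_1}'S'+(\mathcal T_1'-\mathcal T_0')(C_*+S')$ is tempered with $\hat V\in L^1_{loc}$, as in Lemma 20. Lemma 19 with $A=0$ gives $V\in\dot X_{\zeta_1}^{1/2}$. By Lemma 18, $\mathcal U\in H^1_{loc}$, and $\mathcal T_1'\mathcal T_1\mathcal U=0$ reads $(L_{\zeta_1}+Q_1)V=0$. By Lemma 17(ii), $V=0$. $\square$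

## 10. Equality of the potentials and of the coefficients

**Step 1: an integral identity.** The purpose is to pair the difference of the potentials with the two exponential solutions. Let $(E_2,H_2)$ and $Y_2,Z_2$ be as in Lemma 20. Restricted to $\Omega$, $(E_2,H_2)$ is a solution in medium 2, so the hypothesis of Theorem B gives a solution $(E_1,H_1)$ in medium 1 in $\Omega$ with $E_1-E_2,H_1-H_2\in H_0(\mathrm{curl},\Omega)$. Put $E_1=E_2$, $H_1=H_2$ outside $\Omega$. Zero extension of the differences commutes with curl, and the coefficients agree a.e. outside $\Omega$, so $(E_1,H_1)$ solves (1) for medium 1 in $\mathbb R^3$. By Lemma 5(i), $Y_1=(\varepsilon_1^{1/2}E_1,\mu_1^{1/2}H_1)\in L^2_{loc}$ satisfies $\mathcal T_1Y_1=0$; by Lemma 18, $Y_1\in H^1_{loc}$. So $Y_1-Y_2\in H^1$, and it vanishes a.e. outside $\Omega$. From $\mathcal T_1(Y_1-Y_2)=-(\mathcal T_1-\mathcal T_2)Y_2$, (12) and $\mathcal T_1'W=0$,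
$$\int W\cdot(\mathcal T_1-\mathcal T_2)Y_2=-\int\mathcal T_1'W\cdot(Y_1-Y_2)=0.$$
Moreover, by Lemma 6,
$$(\tilde Q_1-\tilde Q_2)Z_2=\mathcal T_1\mathcal T_1'Z_2-\mathcal T_2\mathcal T_2'Z_2=\mathcal T_1(\mathcal T_1'-\mathcal T_2')Z_2+(\mathcal T_1-\mathcal T_2)Y_2 .$$
Here $(\mathcal T_1'-\mathcal T_2')Z_2\in L^2$ has compact support, so (12) gives $\langle\mathcal T_1(\mathcal T_1'-\mathcal T_2')Z_2,W\rangle=\int(\mathcal T_1'-\mathcal T_2')Z_2\cdot\mathcal T_1'W=0$. Both terms vanish when paired with $W$. With $k=r\eta_3$, so that $\zeta_1+\zeta_2=-ik$, we have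
$$\bigl\langle(\tilde Q_1-\tilde Q_2)(B+S),\ e^{-ik\cdot x}(C_*+S')\bigr\rangle=0.\tag{27}$$

**Step 2: passage to the limit.** We show that $S$ and $S'$ drop out. Multiplication by $e^{-ik\cdot x}$ shifts frequencies by $|k|=r$, so by Lemma 7(b) it is bounded on $\|\cdot\|_{\pm,1/2}$ uniformly in $\tau,U$. By Lemma 16, $\|\phi S\|_{+,1/2}$ and $\|\phi S'\|_{-,1/2}$ are $o(1)$. For each entry $q$ of $\tilde Q_1-\tilde Q_2$,
$$|\langle qB_l,e^{-ik\cdot x}\phi S'_i\rangle|\le C\|q\|_{+,-1/2}\|\phi S'\|_{-,1/2},\qquad|\langle q\,\phi S_l,e^{-ik\cdot x}C_{*,i}\rangle|\le C\|q\|_{-,-1/2}\|\phi S\|_{+,1/2},$$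
$$|\langle q,\ \phi S_l\;e^{-ik\cdot x}\phi S'_i\rangle|\le C\,\mathcal N(q)\,\|\phi S\|_{+,1/2}\|\phi S'\|_{-,1/2},$$
all $o(1)$. Hence $\langle(\tilde Q_1-\tilde Q_2)B,e^{-ik\cdot x}C_*\rangle=o(1)$. Pass to a subsequence with $U_n\to U_*\in\overline{\mathcal O}$ and $k\to k_*=r\eta_{3*}$. The compactly supported distributions involved have Fourier transforms that are continuous and bounded on bounded sets. Take the first choice in (25): $B=(1,0)+O(\tau^{-1})$, the second component of $C_*$ is $O(\tau^{-1})$, and the first is bounded with scalar part $1$. By (16) the first component of $(\tilde Q_1-\tilde Q_2)(1,0)$ is the scalar $q_{a_1}-q_{a_2}$, which pairs only with that scalar part. So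
$$(q_{a_1}-q_{a_2})^\wedge(k_*)=0,\qquad k_*=r\eta_{3*},\ U_*\in\overline{\mathcal O}.$$
With the second choice, $(q_{b_1}-q_{b_2})^\wedge(k_*)=0$ in the same way. Here $\mathcal O$ may be an arbitrarily small neighborhood of any $U_0\in SO(3)$, and $r>0$ is arbitrary. By continuity both Fourier transforms vanish at every $k\ne0$, hence everywhere. Thus
$$\mathrm{div}\,a_1+a_1\cdot a_1-\kappa_1^2=\mathrm{div}\,a_2+a_2\cdot a_2-\kappa_2^2,\qquad\mathrm{div}\,b_1+b_1\cdot b_1-\kappa_1^2=\mathrm{div}\,b_2+b_2\cdot b_2-\kappa_2^2.\tag{28}$$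
To first order at $\alpha=\beta=0$, the Fourier transform of (28) is exactly (7): $\mathrm{div}\,a=\frac12\Delta\alpha$ and $\kappa^2\approx\omega^2(1+\alpha+\beta)$.

**Step 3: a linear system for the differences.** We turn (28) into an equation to which Lemma 17 applies. Let $f=\frac12(\alpha_1-\alpha_2)$, $h=\frac12(\beta_1-\beta_2)$; they lie in $W^{1,3}\cap L^\infty$, have compact support and vanish a.e. outside $\Omega$. With (24), $\nabla f=a_1-a_2$, $a_1\cdot a_1-a_2\cdot a_2=2g\cdot\nabla f$, and by the fundamental theorem of calculus $\kappa_1^2-\kappa_2^2=\omega^2(e^{\alpha_1+\beta_1}-e^{\alpha_2+\beta_2})=m(f+h)$. So (28) reads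
$$\Delta f+2g\cdot\nabla f=m(f+h),\qquad\Delta h+2g'\cdot\nabla h=m(f+h),\tag{29}$$
and in particular $\Delta f,\Delta h\in L^{3/2}$. The first-order terms are removed by the factors $\rho_1=e^{(\alpha_1+\alpha_2)/4}$ and $\rho_2=e^{(\beta_1+\beta_2)/4}$, for which $\nabla\rho_1=\rho_1g$, $\nabla\rho_2=\rho_2g'$. Put $\tilde f=\rho_1f$, $\tilde h=\rho_2h$; these are in $W^{1,3}\cap L^\infty\subset H^1$ with compact support. We have $\nabla\tilde f=\rho_1\nabla f+\tilde fg$. Next, $\mathrm{div}(\rho_1\nabla f)=\rho_1g\cdot\nabla f+\rho_1\Delta f$: mollify $\rho_1$; the mollifications converge a.e. and boundedly along a sequence, $\nabla f\in L^3$, $\Delta f\in L^{3/2}$, and $\nabla\rho_{1,\delta}\to\nabla\rho_1$ in $L^3_{loc}$. Also $\mathrm{div}(\tilde fg)=\nabla\tilde f\cdot g+\tilde f\,\mathrm{div}\,g$ by the definition of products with elements of $\mathcal A$. Adding up, with $\nabla\tilde f\cdot g=\rho_1g\cdot\nabla f+(g\cdot g)\tilde f$,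
$$\Delta\tilde f=\rho_1(\Delta f+2g\cdot\nabla f)+(\mathrm{div}\,g+g\cdot g)\tilde f,$$
and likewise for $\tilde h$. By (29),
$$\begin{aligned}-\Delta\tilde f+(\mathrm{div}\,g+g\cdot g+m)\tilde f+m\rho_1\rho_2^{-1}\tilde h&=0,\\-\Delta\tilde h+(\mathrm{div}\,g'+g'\cdot g'+m)\tilde h+m\rho_2\rho_1^{-1}\tilde f&=0.\end{aligned}\tag{30}$$

**Step 4: uniqueness for (30).** We use the invertibility of $L_\zeta+\mathbf Q$ once more. Put $u=e^{-\zeta_2\cdot x}(\tilde f,\tilde h)$, which is in $H^1$ with compact support. Since $|p_{\zeta_2}|\le C(1+|\xi|^2)$ with $C$ depending on $\zeta_2$, $u\in\dot X_{\zeta_2}^{1/2}$. Writing $-\Delta=(-\Delta-\omega^2)+\omega^21_{B_0}$ on functions supported in $B_0$, (30) becomes $(L_{\zeta_2}+\mathbf Q)u=0$, where the entries of $\mathbf Q$ are combinations of elements of $\mathcal Q$ (recall $\rho_1\rho_2^{-1}=e^{(\alpha_1+\alpha_2-\beta_1-\beta_2)/4}$). By Lemma 17(ii), for $n$ large, $u=0$. So $f=h=0$, that is, $\alpha_1=\alpha_2$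 and $\beta_1=\beta_2$. This proves Theorem B, and with Section 4 it proves Theorem A. $\blacksquare$

## 11. Oscillating data at resonant frequencies

For Theorem C it remains, by Step 7 of Section 4, to prove (P) for one medium $(\varepsilon,\mu)$ satisfying its hypotheses. At a resonance the trace of $E$ cannot be prescribed freely, as the ball with $k\cos k=\sin k$ shows. But only finitely many conditions are lost, and a weakly null sequence violates them only by a strongly null amount. Let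
$$X=H_0(\mathrm{curl},\Omega)\times H(\mathrm{curl},\Omega),\quad\mathcal M(E,H)=(\mathrm{curl}E-i\omega\mu H,\ \mathrm{curl}H+i\omega\varepsilon E),\quad\mathcal K=\ker\mathcal M|_X .$$

**Lemma 22 (compactness).** *If $(E_n,H_n)\rightharpoonup0$ in $X$ and $\mathcal M(E_n,H_n)=(F_n,G_n)\to0$ in $L^2$, then $(E_n,H_n)\to0$ in $X$.*

*Proof.* Write $E_n=\Phi_n+\nabla p_n$ by Lemma 2; $\Phi_n\to0$ in $L^2$ and $p_n$ is bounded in $H_0^1$. Since $\int\mathrm{curl}H_n\cdot\nabla\bar p_n=0$ and $\mathrm{curl}H_n=G_n-i\omega\varepsilon E_n$,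
$$\int\varepsilon E_n\cdot\overline{E_n}=\int\varepsilon E_n\cdot\overline{\Phi_n}+\frac1{i\omega}\int G_n\cdot\nabla\bar p_n\to0,$$
so $E_n\to0$ in $L^2$ by (8). Next, by (3), $i\omega\int\mu H_n\cdot\overline{H_n}=\int E_n\cdot\mathrm{curl}\overline{H_n}-\int F_n\cdot\overline{H_n}\to0$, so $H_n\to0$. The curls tend to $0$ by the equations. $\square$

**Step 1: $\mathcal M$ has closed range on $X$.** This allows us to describe the range by its annihilator. By Lemma 22 every bounded sequence in $\mathcal K$ has a strongly convergent subsequence, so $\dim\mathcal K<\infty$. Let $\mathcal K^\perp$ be the $L^2$-orthogonal complement. Then $\|(E,H)\|_X\le C\|\mathcal M(E,H)\|_{L^2}$ on $X\cap\mathcal K^\perp$. Otherwise there is a sequence of norm one there with $\mathcal M\to0$; a subsequence has a weak limit in $\mathcal K\cap\mathcal K^\perp=\{0\}$, so by Lemma 22 it tends to $0$ strongly, a contradiction. Since $X=\mathcal K\oplus(X\cap\mathcal K^\perp)$, $\mathrm{Ran}\,\mathcal M|_X$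 is closed.

**Step 2: the annihilator is finite dimensional.** Let $(J_1,J_2)\in L^2\times L^2$ annihilate the range under $\int(J_1\cdot F+J_2\cdot G)$. Testing with $E\in C_c^\infty$, $H=0$, gives $\mathrm{curl}J_1=-i\omega\varepsilon J_2$. Testing with $E=0$ and all $H\in H(\mathrm{curl},\Omega)$ gives $\mathrm{curl}J_2=i\omega\mu J_1$ and $\nu\times J_2=0$. So $(J_2,J_1)\in\mathcal K$, a finite dimensional space. For $E^0\in H(\mathrm{curl},\Omega)$ the pairing of $\mathcal M(E^0,0)=(\mathrm{curl}E^0,i\omega\varepsilon E^0)$ with $(J_1,J_2)$ is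
$$\ell_{J_1}(E^0)=\int(J_1\cdot\mathrm{curl}E^0-E^0\cdot\mathrm{curl}J_1).$$
Let $\ell_1,\dots,\ell_n$ be a basis of the finite dimensional space of these functionals on $H(\mathrm{curl},\Omega)$, and choose $e_l\in H(\mathrm{curl},\Omega)$ with $\ell_i(e_l)=\delta_{il}$.

**Step 3: correction.** We repair the data by a strongly null sequence and solve. Given $E_N^0\rightharpoonup0$ in $H(\mathrm{curl},\Omega)$, put $s_N=-\sum_l\ell_l(E_N^0)e_l$; then $s_N\to0$ strongly, because $\ell_l(E_N^0)\to0$. All the functionals $\ell_{J_1}$ vanish on $E_N^0+s_N$, so $\mathcal M(E_N^0+s_N,0)$ lies in the closed range $\mathrm{Ran}\,\mathcal M|_X$. Let $(E_N^*,H_N^*)\in X\cap\mathcal K^\perp$ be the unique element with $\mathcal M(E_N^*,H_N^*)=-\mathcal M(E_N^0+s_N,0)$. By the estimate of Step 1 it depends linearly and boundedly on $E_N^0$, so it is weakly null. Then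
$$(E_N,H_N)=(E_N^0+s_N+E_N^*,\ H_N^*)$$
are solutions, weakly null in $H(\mathrm{curl},\Omega)^2$, and $E_N-E_N^0-s_N=E_N^*\in H_0(\mathrm{curl},\Omega)$. This is (P), and Theorem C is proved. $\blacksquare$
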